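\title{Pairs of $LK$ degrees without a least upper bound}

\begin{abstract}
For oracles $X$ and $Y$, write $X\le_{LK}Y$ if $Y$ compresses every finite binary string at least as well as $X$ does, up to an additive constant, with respect to prefix-free Kolmogorov complexity. We show that there are two $\Delta^0_2$ sets whose $LK$ degrees have no least upper bound. More generally, above every set $A$ we build sets $W_1,W_2$ and a family $(X_\alpha)_{\alpha\in2^\omega}$ of common lower bounds of $W_1$ and $W_2$ such that no set lies above two members of the family and below both $W_1$ and $W_2$. The proof is a forcing construction. It rests on the fact that an oracle which describes two strings in $u$ bits each also describes, in $u+O(\log u)$ bits, a small set containing both, and on a counting lemma about rectangles in a grid.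
\end{abstract}

\section{Introduction}

For a set $X\subseteq\omega$ and a finite binary string $\sigma$, let $K^X(\sigma)$ be the prefix-free Kolmogorov complexity of $\sigma$ relative to $X$: the length of a shortest program from which a universal prefix-free machine with oracle $X$ prints $\sigma$ (Section~\ref{sec:prelim} recalls the details). Write $X\le_{LK}Y$ if there is a constant $c$ such that
\[
K^Y(\sigma)\le K^X(\sigma)+c\qquad\text{for all strings }\sigma .
\]
Thus $X\le_{LK}Y$ says that $Y$ compresses at least as well as $X$. The relation is a preorder; the classes of the equivalence ``$X\le_{LK}Y$ and $Y\le_{LK}X$'' are the \emph{$LK$ degrees}, partially ordered by $\le_{LK}$.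

If $X\le_TY$ then $X\le_{LK}Y$, because a machine with oracle $Y$ can simulate one with oracle $X$. So the $LK$ degrees arise from the Turing degrees by forgetting everything about an oracle except its power to compress. The degree of $\emptyset$ is least. The Turing jump strictly increases $LK$ degrees: $A'$ computes $K^A$, hence computes from $n$ the first string $\sigma_n$ with $K^A(\sigma_n)\ge n$, so that $K^{A'}(\sigma_n)\le2\log n+O(1)$ and $A'\not\le_{LK}A$.

In the Turing degrees any two sets have a least upper bound, the join $X\oplus Y=\{2n:n\in X\}\cup\{2n+1:n\in Y\}$. The join is an upper bound of $X$ and $Y$ for $\le_{LK}$ as well, but not always the least one. It is known that for every $Z\ge_T\emptyset'$ there are $X\le_{LK}\emptyset'$ and $Y\le_{LK}\emptyset'$ with $X\oplus Y\equiv_TZ$; for $Z=\emptyset''$ the join $X\oplus Y$ is not below the upper bound $\emptyset'$. This leaves room for some other operation, and the following question is posed in \cite{source}.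

\begin{quote}
Does every pair of $LK$ degrees have a least upper bound?
\end{quote}

One could guess that it does. The join overshoots because it contains both oracles in full, whereas an upper bound $W$ only has to satisfy $K^W\le\min(K^X,K^Y)+O(1)$. An oracle $Z$ with $K^Z=\min(K^X,K^Y)+O(1)$ would be a least upper bound, and for $X\le_{LK}Y$ the oracle $Z=Y$ is of this kind. One may hope that in general there is still a most economical oracle below $\min(K^X,K^Y)+O(1)$. There is not.

\begin{theorem}\label{thm:pair}
There are sets $X,Y,W_1,W_2\le_T\emptyset'$ with $X,Y\le_{LK}W_1$ and $X,Y\le_{LK}W_2$ such that no set $Z$ satisfies $X,Y\le_{LK}Z\le_{LK}W_1,W_2$. Hence the $LK$ degrees of $X$ and $Y$ have no least upper bound.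
\end{theorem}

The last sentence follows because a least upper bound $Z$ of $X$ and $Y$ would lie below the upper bounds $W_1$ and $W_2$. Theorem~\ref{thm:pair} is the case $A=\emptyset$, with any two computable $\alpha\ne\beta$, of the following result.

\begin{theorem}\label{thm:main}
For every set $A$ there are sets $W_1,W_2\ge_TA$ with $W_1\oplus W_2\le_TA'$, and sets $X_\alpha\ge_TA$ for $\alpha\in2^\omega$ with $X_\alpha\le_TA'\oplus\alpha$ uniformly in $\alpha$, such that
\begin{enumerate}
\item[(i)] $X_\alpha\le_{LK}W_1$ and $X_\alpha\le_{LK}W_2$ for all $\alpha$;
\item[(ii)] for $\alpha\ne\beta$ there is no set $Z$ with $X_\alpha,X_\beta\le_{LK}Z\le_{LK}W_1,W_2$.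
\end{enumerate}
\end{theorem}

A partial order is an \emph{upper} (\emph{lower}) \emph{semilattice} if any two elements have a least upper (greatest lower) bound. A set is $\Delta^0_2$ if it is computable from $\emptyset'$.

\begin{corollary}\label{cor:cons}
Let $A$, $W_1$, $W_2$ and $X_\alpha$ be as in Theorem~\ref{thm:main}. In the $LK$ degrees:
\begin{enumerate}
\item[(a)] the sets $X_\alpha$ are pairwise incomparable;
\item[(b)] no subfamily of $(X_\alpha)$ with at least two members has a least upper bound;
\item[(c)] $W_1$ and $W_2$ have no greatest lower bound.
\end{enumerate}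
Consequently, the $LK$ degrees above any given $LK$ degree form neither an upper nor a lower semilattice, and the same holds for the $LK$ degrees of $\Delta^0_2$ sets, as a partial order by themselves.
\end{corollary}

\begin{proof}
In each case a counterexample yields a set $Z$ forbidden by (ii). For (a), if $X_\alpha\le_{LK}X_\beta$ with $\alpha\neq\beta$, take $Z=X_\beta$. For (b), a least upper bound $Z$ lies above two of the $X_\alpha$ and below the upper bounds $W_1,W_2$. For (c), a greatest lower bound $Z$ lies above every $X_\alpha$. These arguments use only the sets $X_\alpha,X_\beta,W_1,W_2$ as competing bounds, so they apply inside any collection of degrees that contains these four. All four lie above $A$, and for $A=\emptyset$ and computable $\alpha\ne\beta$ all four are $\Delta^0_2$.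
\end{proof}

Section~\ref{sec:prelim} describes upper bounds as covers of finite weight. Section~\ref{sec:bundle} isolates the one property of an intermediate oracle $Z$ that we exploit and gives the plan of the proof. Section~\ref{sec:rect} proves the counting lemma. Sections~\ref{sec:scales} and~\ref{sec:cond} set up the finite approximations, Section~\ref{sec:mainlemma} defeats all $Z$ for one pair of constants, and Section~\ref{sec:construction} carries out the construction.

\section{Descriptions, requests and upper bounds}\label{sec:prelim}

\emph{Strings} are finite binary strings, and $\log=\log_2$. For $x,x'\in\omega^{<\omega}$ and $f\in\omega^\omega$ we write $x\subseteq x'$ and $x\subset f$ for the prefix relation, $f\restriction n$ for the prefix of length $n$, $x^\frown v$ for $x$ followed by the entry $v$, and $\operatorname{ran}x$ for the set of entries of $x$. We fix a computable injection $\operatorname{code}$, with decidable range, of finite sequences of numbers and finite sets of strings into strings.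

It is convenient to let oracles be functions $f\in\omega^\omega$; a set is identified with its characteristic function, and $f\oplus f'$ interleaves the values of $f$ and $f'$. An oracle machine $M$ is \emph{prefix-free} if for every $f$ no string in the domain of $M^f$ is a proper prefix of another. Then $\sum_{\tau\in\operatorname{dom}M^f}2^{-|\tau|}\le1$ (Kraft's inequality), so at most $2^u$ programs of length at most $u$ halt. Put $K^f_M(\sigma)=\min\{|\tau|:M^f(\tau)=\sigma\}$. We fix a \emph{universal} prefix-free oracle machine $U$: for every prefix-free oracle machine $M$ there is a constant $c_M$ with $K^f_U\le K^f_M+c_M$ for all $f$. Let $K^f=K^f_U$. A function and its graph compute each other, so $K^f=K^{\operatorname{graph}(f)}+O(1)$ for each $f$, and we may build functions in place of sets.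

A \emph{request} is a pair $(\sigma,n)$ of a string and a number; it asks for a description of $\sigma$ of length about $n$. The \emph{weight} of a set $B$ of requests is $\operatorname{wt}(B)=\sum_{(\sigma,n)\in B}2^{-n}$. We use the Kraft--Chaitin theorem in two forms.
\begin{itemize}
\item \emph{Uniform form.} If $R$ is a c.e.\ operator, that is, $R^f$ is computably enumerable in $f$ by one procedure for all $f$, and $\operatorname{wt}(R^f)\le1$ for all $f$, then there is a constant $a$ with $K^f(\sigma)\le n+a$ for all $f$ and all $(\sigma,n)\in R^f$.
\item \emph{Single oracle.} If $B$ is c.e.\ in $f$ and $\operatorname{wt}(B)\le1$, then $K^f(\sigma)\le n+O(1)$ for $(\sigma,n)\in B$. The same holds when $\operatorname{wt}(B)\le2^c$: replace each $(\sigma,n)$ by $(\sigma,n+c)$.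
\end{itemize}

The requests that an oracle $f$ fulfills form the set $\mathcal D^f=\{(\sigma,|\tau|):U^f(\tau)=\sigma\}$. It has weight at most $1$ by Kraft's inequality, and $K^f(\sigma)=\min\{n:(\sigma,n)\in\mathcal D^f\}$.

\begin{proposition}\label{prop:cover}
$f\le_{LK}f'$ if and only if $\mathcal D^f\subseteq B$ for some set $B$ of requests that is c.e.\ in $f'$ and has finite weight.
\end{proposition}

\begin{proof}
Given such a $B$, the pair $(\sigma,K^f(\sigma))$ lies in $B$ for each $\sigma$, and Kraft--Chaitin gives $K^{f'}(\sigma)\le K^f(\sigma)+O(1)$. Conversely, let $K^{f'}\le K^f+c$ and $B=\{(\sigma,n):K^{f'}(\sigma)\le n+c\}$. This set is c.e.\ in $f'$, contains $\mathcal D^f$, and has weight at most $\sum_\sigma2^{\,c+1-K^{f'}(\sigma)}\le2^{c+1}$.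
\end{proof}

So an upper bound of $X$ and $Y$ is an oracle that enumerates a cover of $\mathcal D^X\cup\mathcal D^Y$ of finite weight. The cover may contain many other requests, which hide the true ones. Our upper bounds $W_1,W_2$ will be nothing but listings of two such covers, padded in different ways.

\section{Bundling two strings, and the plan of the proof}\label{sec:bundle}

We must defeat every oracle $Z$, so we need a property that $K^Z$ has for all $Z$ and that links a string compressed by $X$ to a string compressed by $Y$. If $\sigma$ and $\sigma'$ have $Z$-programs of length at most $u$, concatenating the programs describes the pair in $2u+O(1)$ bits. That is too expensive for us. One program suffices if we settle for a small set that contains both strings: the running time of the slower program bounds the running time of the faster.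

\begin{lemma}[Bundling]\label{lem:bundle}
There is a constant $b$ such that for every oracle $Z$, every $u\in\omega$ and all strings $\sigma,\sigma'$ with $K^Z(\sigma),K^Z(\sigma')\le u$ there is a finite set $V$ of strings with
\[
\sigma,\sigma'\in V,\qquad|V|\le2^u,\qquad K^Z(\operatorname{code}(V))\le u+2\lceil\log(u+1)\rceil+b .
\]
\end{lemma}

\begin{proof}
Let $M^Z$ act as follows on an input of the form $1^j0\rho\tau$, where $j=\lceil\log(u+1)\rceil$ and $\rho$ is the $j$-bit binary expansion of $u$. It runs $U^Z(\tau)$, and if this halts after exactly $t$ steps it outputs $\operatorname{code}(V)$, where $V$ is the set of outputs of the computations $U^Z(\tau')$ with $|\tau'|\le u$ that halt within $t$ steps. The strings $1^j0\rho$ form a prefix-free set and so does the domain of $U^Z$; hence $M$ is prefix-free. Put $b=c_M+1$. Given $\sigma,\sigma'$, take $U^Z$-programs of length at most $u$ for them and let $\tau$ be one that halts last. The set $V$ produced from $u$ and $\tau$ contains both strings, has at most $2^u$ elements by Kraft's inequality, and has an $M^Z$-program of length at most $u+2j+1$.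
\end{proof}

Suppose now that $X,Y\le_{LK}Z\le_{LK}W_1,W_2$, that $X$ describes $\sigma$ in about $l$ bits and that $Y$ describes $\sigma'$ in about $l$ bits. Then $Z$ describes both in about $l$ bits, so $Z$ describes a set $V\ni\sigma,\sigma'$ in $l+O(\log l)$ bits, and therefore \emph{$W_1$ and $W_2$ both describe the same $V$} in $l+O(\log l)$ bits. We cannot prevent $W_1$ from describing some such set, since the lemma applies to $Z=W_1$. What we can prevent is that $W_1$ and $W_2$ agree on one. This is why two upper bounds are needed.

The plan is to prepare $k$ candidate extensions of the part of $X$ built so far, the $i$-th of which compresses a string $\sigma_i$, and $k$ candidates for $Y$, the $j$-th of which compresses $\sigma'_j$. The list $W_e$ pays for a set $I_e$ of candidates for $X$ and a set $J_e$ of candidates for $Y$, and the true choice $(i,j)$ is hidden in $I_e\times J_e$. If one candidate costs weight about $2^{-l}$, then a spare budget $\theta$ pays for $s\approx\theta2^l$ candidates on each side, that is, for $s^2\approx\theta^24^l$ pairs. On the other hand $W_e$ has only $m=O(2^ll^4)$ programs of the relevant length. For large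 $l$ the pairs outnumber the programs. Had we described pairs by concatenation, $m$ would exceed $4^l$ and this comparison would fail. The price of bundling is that one set $V$ may contain many $\sigma_i$ and many $\sigma_j'$ and so serve many pairs at once. We deal with this first.

\section{Squares and rectangles}\label{sec:rect}

Fix positive integers $k,s,R$ with $s\le k$ and let $[k]=\{0,\dots,k-1\}$. A \emph{square} is a set $I\times J$ with $I,J\subseteq[k]$ and $|I|=|J|=s$. A \emph{rectangle} is a set $P\times Q$ with $P,Q\subseteq[k]$ nonempty and $|P|,|Q|\le R$. A square records which candidates a list $W_e$ pays for; a rectangle records which pairs $(\sigma_i,\sigma'_j)$ a set $V$ contains. An adversary answers each square $S$ with two families $L_1(S)$ and $L_2(S)$ of at most $m$ rectangles, the sets that $W_1$ and $W_2$ describe after paying for $S$. We look for squares $S_1,S_2$ and a point of $S_1\cap S_2$ that lies in no rectangle of $L_1(S_1)\cap L_2(S_2)$.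

If $R=1$, rectangles are points, and for $m<s^2$ any square $S_1=S_2$ has a point outside all rectangles of $L_1(S_1)$. If $R\ge s$, the adversary can answer $L_1(S)=L_2(S)=\{S\}$, and we must take $S_1\ne S_2$. The smallest case of this kind already shows how to win.

\begin{example}\label{ex:small}
Let $m=1$, $s=2$ and $k>R$, and suppose the adversary wins. Taking $S_1=S_2=S$ shows that $L_1(S)=L_2(S)$ consists of one rectangle $V(S)$ and that $V(S)\supseteq S$. Fix a square $S_2=I_2\times J_2$, a point $(i,j)\in S_2$, and write $V(S_2)=P\times Q$; then $i\in P$. Since $k>R$ there is $i'\notin P$. Let $S_1=\{i,i'\}\times J_2$. As $(i,j)\in S_1\cap S_2$, the adversary needs $V(S_1)=V(S_2)$. But $(i',j)$ lies in $S_1\subseteq V(S_1)$ and not in $P\times Q$, a contradiction.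
\end{example}

Two facts collide in the example. A rectangle chosen in response to $S_2$ cannot anticipate the other rows and columns of $S_1$, so it covers little of $S_1$. And $L_1(S_1)$ is too short to cover $S_1$ by rectangles that each cover little of it. For general $m$ the first fact wants $S_1$ chosen after $(i,j)$ and $S_2$, while the second wants $S_1$ fixed and $(i,j)$ ranging over it. A random choice reconciles the two, because both orders produce the same distribution.

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=0.8]
\fill[gray!25] (1.7,1.6) rectangle (3.3,2.9);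
\draw (0,0) rectangle (6,5);
\draw[dashed,gray] (2.5,0) -- (2.5,2.5) -- (0,2.5);
\foreach \x in {2,2.5,3.7} \foreach \y in {1.9,2.5,3.3} \draw (\x,\y) circle (4pt);
\foreach \x in {0.6,2.5,5.2} \foreach \y in {0.6,2.5,4.4} \fill (\x,\y) circle (2pt);
\node at (3,2.15) {$V$};
\node[below] at (2.5,0) {$i$};
\node[left] at (0,2.5) {$j$};
\end{tikzpicture}
\caption{Two squares of side $s=3$ in the grid $[k]\times[k]$ that share the point $(i,j)$: $S_2$ (open circles) and $S_1$ (dots). The shaded rectangle $V$ depends only on $S_2$. When $k$ is much larger than the sides of $V$, the other rows and columns of a random $S_1$ miss $V$, so that $V\cap S_1=\{(i,j)\}$.}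
\label{fig:rect}
\end{figure}

\begin{lemma}\label{lem:rect}
Let $k,s,m,R$ be positive integers with $2m\le s^2$ and $k-1>4mRs$. Let $L_1,L_2$ assign to each square a family of at most $m$ rectangles. Then there are squares $S_1,S_2$ and a point $(i,j)\in S_1\cap S_2$ that lies in no rectangle of $L_1(S_1)\cap L_2(S_2)$.
\end{lemma}

\begin{proof}
Suppose not. Choose $i,j\in[k]$ uniformly and independently. Given $(i,j)$, choose independently $I_1,I_2$ uniformly among the $s$-element sets containing $i$ and $J_1,J_2$ uniformly among the $s$-element sets containing $j$, and put $S_e=I_e\times J_e$. Let $E$ be the event that some $V\in L_1(S_1)$ has $V\cap S_1=\{(i,j)\}$. We estimate its probability in two ways.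

Condition on $i,j,S_2$. Then $I_1\setminus\{i\}$ is a uniform $(s-1)$-element subset of $[k]\setminus\{i\}$, so it contains a given element with probability $(s-1)/(k-1)$. For a fixed rectangle $P\times Q\in L_2(S_2)$, the set $P$ meets $I_1\setminus\{i\}$ with probability at most $R(s-1)/(k-1)$, and $Q$ meets $J_1\setminus\{j\}$ with probability at most the same number. Summing over at most $m$ rectangles, with probability at least $1-2mRs/(k-1)>1/2$ every $P\times Q\in L_2(S_2)$ has $P\cap I_1\subseteq\{i\}$ and $Q\cap J_1\subseteq\{j\}$ (Figure~\ref{fig:rect}). By assumption some $V\in L_1(S_1)\cap L_2(S_2)$ contains $(i,j)$, and in this case $V\cap S_1=\{(i,j)\}$. So $E$ has probability greater than $1/2$.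

Now condition on $S_1$. Each pair $(i,I_1)$ with $i\in I_1$ has the same probability $k^{-1}\binom{k-1}{s-1}^{-1}$, the same is true of $(j,J_1)$, and the two pairs are independent. So given $S_1$ the point $(i,j)$ is uniform on the $s^2$ points of $S_1$. Each $V\in L_1(S_1)$ satisfies $V\cap S_1=\{(i,j)\}$ for at most one point $(i,j)$. Hence $E$ has probability at most $m/s^2\le1/2$, a contradiction.
\end{proof}

The size $R$ of the rectangles affects only $k$, which costs nothing: the lists pay for $s$ candidates on each side, however many exist.

\section{Scales and cheap branching}\label{sec:scales}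

Fix the set $A$ of Theorem~\ref{thm:main}. For $f\in\omega^\omega$ let $U_f=U^{A\oplus f}$, $K_f=K^{A\oplus f}$ and $D(f)=\mathcal D^{A\oplus f}$. For $x\in\omega^{<\omega}$ let $U_x(\tau)=\sigma$ mean that $|\tau|<|x|$ and that $U$ on input $\tau$ halts within $|x|$ steps with output $\sigma$ when queries to the first half of the oracle are answered by $A$, queries to the second half are answered by $x$, and no query to the second half has argument at least $|x|$. Put $D(x)=\{(\sigma,|\tau|):U_x(\tau)=\sigma\}$. Such a computation is valid for every oracle extending $x$, and every halting computation of $U_f$ appears at some $f\restriction n$. Therefore $D(x)$ is finite and $A$-computable from $x$, and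
\[
x\subseteq x'\Rightarrow D(x)\subseteq D(x'),\qquad D(f)=\bigcup_nD(f\restriction n),\qquad\operatorname{wt}(D(x))\le1,\qquad D(\emptyset)=\emptyset .
\]

The plan needs candidates that compress a new string to about $l$ bits and cost about $2^{-l}$. The cost of a candidate is not just the weight of that one description: changing the oracle may create other descriptions, of total weight up to $1$, and the lists must cover them all. We obtain cheap candidates by a pigeonhole argument. Each oracle gets $2^l$ opportunities to compress its own initial segment to about $l$ bits. The total weight of descriptions is at most $1$, so one of the opportunities can add no more than $2^{-l}$.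

Let $\langle l,i\rangle$ be a computable bijection $\omega^2\to\omega$. The number $\langle l,i\rangle$ has \emph{scale} $l$, and an \emph{$l$-entry} of a sequence is an entry of scale $l$ (counted by position). The first $2^l$ entries of scale $l$ are the opportunities.

\begin{lemma}\label{lem:tickets}
There is a constant $a$ such that for all $X\in\omega^\omega$, $n\in\omega$ and $l\ge1$: if $X(n)$ has scale $l$ and $X\restriction n$ has fewer than $2^l$ $l$-entries, then
\[
K_X(\operatorname{code}(X\restriction(n+1)))\le l+2\lceil\log(l+1)\rceil+a .
\]
\end{lemma}

\begin{proof}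
With oracle $A\oplus X$, enumerate the request $(\operatorname{code}(X\restriction(n+1)),\,l+2\lceil\log(l+1)\rceil)$ for all such $n$ and $l$. There are at most $2^l$ requests for each $l$, so the weight is at most $\sum_{l\ge1}(l+1)^{-2}<\sum_{l\ge1}\frac1{l(l+1)}=1$ for every oracle. Apply the uniform Kraft--Chaitin theorem.
\end{proof}

Once a scale has been used, we promise not to use it again, and we measure how much weight can still appear under such promises. For finite $T\subset\omega$ let $\operatorname{Ext}_T(x)$ be the set of finite $x'\supseteq x$ none of whose entries at positions $\ge|x|$ has scale in $T$. The \emph{potential} of $x$ is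
\[
g_T(x)=\sup\{\operatorname{wt}(D(x')):x'\in\operatorname{Ext}_T(x)\}-\operatorname{wt}(D(x))\in[0,1].
\]

\begin{lemma}\label{lem:potential}
\begin{enumerate}
\item[(a)] If $x'\in\operatorname{Ext}_T(x)$ and $T'\supseteq T$, then $\operatorname{wt}(D(x')\setminus D(x))+g_{T'}(x')\le g_T(x)$.
\item[(b)] For all $\gamma>0$ and $n$ there is $x'\in\operatorname{Ext}_T(x)$ with $g_T(x')<\gamma$ and $|x'|\ge n$.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) Since $D(x)\subseteq D(x')$, the left side equals $\sup\{\operatorname{wt}(D(x'')):x''\in\operatorname{Ext}_{T'}(x')\}-\operatorname{wt}(D(x))$, and $\operatorname{Ext}_{T'}(x')\subseteq\operatorname{Ext}_T(x)$. (b) Take $x'\in\operatorname{Ext}_T(x)$ with $\operatorname{wt}(D(x')\setminus D(x))>g_T(x)-\gamma$; by (a), $g_T(x')<\gamma$. Append entries of a scale outside the finite set $T$ to reach length $n$; by (a) the potential does not increase.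
\end{proof}

Part (b) alone does not give cheap candidates. An $x'$ with $g_T(x')<2^{-l}$ may have used up its first $2^l$ entries of scale $l$. If we forbid scale $l$ while searching for $x'$, then nothing bounds the effect of the next $l$-entry. The following lemma finds the right number of $l$-entries in between.

\begin{lemma}[Cheap branching]\label{lem:branch}
Let $l\notin T$, $N=2^l$, $T^*=T\cup\{l\}$, and let $x$ have no $l$-entries. There is $\hat x\in\operatorname{Ext}_T(x)$ with fewer than $N$ $l$-entries such that
\begin{equation}\label{eq:branch}
\sup\{\operatorname{wt}(D(x')):i\in\omega,\ x'\in\operatorname{Ext}_{T^*}(\hat x^\frown\langle l,i\rangle)\}<\operatorname{wt}(D(\hat x))+2/N .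
\end{equation}
\end{lemma}

\begin{proof}
For $0\le n\le N$ let $H_n$ be the supremum of $\operatorname{wt}(D(x'))$ over $x'\in\operatorname{Ext}_T(x)$ with at most $n$ $l$-entries; $x$ itself is such an $x'$. As $0\le H_0\le\dots\le H_N\le1$, there is $n<N$ with $H_{n+1}-H_n\le1/N$. Take $\hat x\in\operatorname{Ext}_T(x)$ with at most $n$ $l$-entries and $\operatorname{wt}(D(\hat x))>H_n-1/N$. Each $x'$ in \eqref{eq:branch} lies in $\operatorname{Ext}_T(x)$ because $l\notin T$, and has at most $n+1$ $l$-entries because $l\in T^*$. So the supremum is at most $H_{n+1}\le H_n+1/N<\operatorname{wt}(D(\hat x))+2/N$.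
\end{proof}

The bound holds only for extensions with no further $l$-entry. This is the reason for closing scale $l$ after it has been used.

\section{Conditions}\label{sec:cond}

Identify requests with natural numbers by a computable bijection. A sequence $\varphi\in\omega^{<\omega}$ then plays two roles. It is a list of requests, with weight $\operatorname{wt}(\operatorname{ran}\varphi)$, a rational computable from $\varphi$. It is also an initial segment of an oracle, with its own set $D(\varphi)$ of descriptions. We control the first directly and the second only through the first.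

\begin{definition}
A \emph{condition} over a finite nonempty index set $\Lambda$ is a tuple
\[
p=\bigl((x_\kappa)_{\kappa\in\Lambda},T,\varphi_1,\varphi_2,q_1,q_2\bigr)
\]
of \emph{stems} $x_\kappa\in\omega^{<\omega}$, a finite set $T\subset\omega$ of \emph{closed scales}, \emph{lists} $\varphi_e\in\omega^{<\omega}$ and rational \emph{budgets} $q_e$ such that, for $e=1,2$,
\[
\bigcup_\kappa D(x_\kappa)\subseteq\operatorname{ran}\varphi_e\qquad\text{and}\qquad\operatorname{load}_e(p):=\operatorname{wt}(\operatorname{ran}\varphi_e)+\sum_\kappa g_T(x_\kappa)<q_e .
\]
For conditions over the same $\Lambda$, $p'\le p$ means $x'_\kappa\in\operatorname{Ext}_T(x_\kappa)$ for all $\kappa$, $T'\supseteq T$, $\varphi'_e\supseteq\varphi_e$ and $q'_e\le q_e$.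
\end{definition}

The stems approximate the sets $X_\alpha$ and the lists approximate $W_1,W_2$. The inequality says that the budget covers what has been listed and everything the stems can still produce. So the stems can always grow.

\begin{lemma}\label{lem:extend}
Let $p$ be a condition, let $x'_\kappa\in\operatorname{Ext}_T(x_\kappa)$ for all $\kappa$, and let $\varphi'_e\supseteq\varphi_e$ have range $\operatorname{ran}\varphi_e\cup\bigcup_\kappa D(x'_\kappa)$. Replacing the stems and lists of $p$ by these gives a condition $p'\le p$ with $\operatorname{load}_e(p')\le\operatorname{load}_e(p)$.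
\end{lemma}

\begin{proof}
Since $D(x_\kappa)\subseteq\operatorname{ran}\varphi_e$, we have $\operatorname{wt}(\operatorname{ran}\varphi'_e)\le\operatorname{wt}(\operatorname{ran}\varphi_e)+\sum_\kappa\operatorname{wt}(D(x'_\kappa)\setminus D(x_\kappa))$. Add $\sum_\kappa g_T(x'_\kappa)$ and apply Lemma~\ref{lem:potential}(a).
\end{proof}

Say that $W\in\omega^\omega$ \emph{respects} the budget $q$ if $\operatorname{wt}(\operatorname{ran}(W\restriction r))<q$ for all $r$.

\begin{definition}
Let $\mu\ne\nu$ in $\Lambda$ and $c,d\in\omega$. The condition $p$ \emph{settles} $(\mu,\nu,c,d)$ if there are no $X,Y,W_1,W_2,Z\in\omega^\omega$ such that $x_\mu\subset X$, $x_\nu\subset Y$, $\varphi_e\subset W_e$ and $W_e$ respects $q_e$ for $e=1,2$, and for all strings $\sigma$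
\begin{equation}\label{eq:between}
K_{W_e}(\sigma)\le K^Z(\sigma)+c\ \ (e=1,2),\qquad K^Z(\sigma)\le K_X(\sigma)+d,\qquad K^Z(\sigma)\le K_Y(\sigma)+d .
\end{equation}
\end{definition}

The definition involves only two stems, the lists and the budgets, and it allows arbitrary extensions $X,Y$ of the stems. If $p$ settles $(\mu,\nu,c,d)$, so does every $p'\le p$, since oracles that extend the stems and lists of $p'$ and respect its budgets do the same for $p$.

The last difficulty is that the adversary of Section~\ref{sec:rect} must answer a square with a fixed family, whereas the short descriptions available to $W_e$ may increase as the list grows. Lowering the budget freezes them: there are few short programs, so we can let them all appear that are able to appear at small cost, and then forbid larger cost. For $n_0\in\omega$ and $\psi\in\omega^{<\omega}$ let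
\[
M_{n_0}(\psi)=\{\sigma:(\sigma,n)\in D(\psi)\text{ for some }n\le n_0\}.
\]
This set grows with $\psi$, and $|M_{n_0}(\psi)|\le2^{n_0}$ because $\operatorname{wt}(D(\psi))\le1$.

\begin{lemma}[Freezing]\label{lem:freeze}
Let $m=2^{n_0}$, let $w$ and $\delta>0$ be rational, and let $\operatorname{wt}(\operatorname{ran}\psi_0)<w$. There are $\hat\psi\supseteq\psi_0$ and a rational $\hat q\le w+(m+1)\delta$ such that $\operatorname{wt}(\operatorname{ran}\hat\psi)+\delta<\hat q$ and
\begin{equation}\label{eq:frozen}
\psi'\supseteq\hat\psi,\quad\operatorname{wt}(\operatorname{ran}\psi')<\hat q\quad\Longrightarrow\quad M_{n_0}(\psi')=M_{n_0}(\hat\psi).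
\end{equation}
Such $\hat\psi,\hat q$ can be found from $n_0,w,\delta,\psi_0$ computably in $A'$.
\end{lemma}

\begin{proof}
Suppose $\psi_v\supseteq\psi_0$ is given with $\operatorname{wt}(\operatorname{ran}\psi_v)<w+v\delta$ and $|M_{n_0}(\psi_v)|\ge v$. Ask whether some $\psi'\supseteq\psi_v$ has $\operatorname{wt}(\operatorname{ran}\psi')<w+(v+1)\delta$ and $M_{n_0}(\psi')\supsetneq M_{n_0}(\psi_v)$. If so, let $\psi_{v+1}$ be the first such $\psi'$; if not, stop. Since $|M_{n_0}|\le m$, we stop at some $v\le m$. Put $\hat\psi=\psi_v$ and $\hat q=w+(v+1)\delta$. Then \eqref{eq:frozen} is the negative answer together with monotonicity. Each question asks for a finite object with an $A$-decidable property, so $A'$ answers it.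
\end{proof}

The lemma leaves a margin of only $\delta\approx\theta/m$ when the spare budget is $\theta$. This is far below the cost $2^{-l}$ of a candidate, so the potentials of the candidates have to be driven below $\delta$ before the lists are frozen. Lemma~\ref{lem:potential}(b) does this inside the family of extensions to which \eqref{eq:branch} applies, at no extra cost.

\section{Settling one requirement}\label{sec:mainlemma}

\begin{lemma}\label{lem:main}
For every condition $p$ over $\Lambda$, all $\mu\ne\nu$ in $\Lambda$ and all $c,d\in\omega$, some $p'\le p$ over $\Lambda$ settles $(\mu,\nu,c,d)$. Such a $p'$ can be found from $p,\mu,\nu,c,d$ computably in $A'$.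
\end{lemma}

\begin{proof}
\emph{Parameters.} Since $\operatorname{load}_e(p)<q_e$, there are rationals $\theta>0$ and $w_1,w_2$ with
\[
\operatorname{load}_e(p)+\theta<w_e<w_e+\theta<q_e\qquad(e=1,2).
\]
The first $\theta$ pays for candidates and the second for freezing. With $a,b$ from Lemmas~\ref{lem:tickets} and~\ref{lem:bundle}, put for $l\ge1$
\begin{gather*}
N=2^l,\qquad s=\lfloor\theta N/4\rfloor,\qquad h=l+2\lceil\log(l+1)\rceil+a,\qquad u=h+d,\\
n_0=u+2\lceil\log(u+1)\rceil+b+c,\qquad m=2^{n_0},\qquad R=2^u .
\end{gather*}
Here $h$, $u$ and $n_0$ are the lengths of description that matter for $X$ and $Y$, for $Z$, and for $W_e$. From $2^{\lceil\log y\rceil}\le2y$ for $y\ge1$ we get $m\le16\cdot2^{a+b+c+d}\,2^l(l+1)^2(u+1)^2$, and $u\le3l+a+d$, so $m=O(2^ll^4)$. Also $s\ge\theta2^l/8$ as soon as $\theta2^l\ge4$. Hence $2m\le s^2$ for all large $l$. Fix such an $l$ with $l\notin T$ and such that $x_\mu$ and $x_\nu$ have no $l$-entries; only finitely many scales are excluded. Let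
\[
T^*=T\cup\{l\},\qquad k=4mRs+2,\qquad\delta=\theta/(m+1),\qquad\gamma=\delta/|\Lambda| .
\]

\emph{Step 1: candidates.} Apply Lemma~\ref{lem:branch} to $x_\mu$ and to $x_\nu$ to get $\hat x$ and $\hat y$. By Lemma~\ref{lem:potential}(b), choose for $i,j<k$ and $\kappa\in\Lambda\setminus\{\mu,\nu\}$
\[
x^i\in\operatorname{Ext}_{T^*}(\hat x^\frown\langle l,i\rangle),\qquad y^j\in\operatorname{Ext}_{T^*}(\hat y^\frown\langle l,j\rangle),\qquad x'_\kappa\in\operatorname{Ext}_{T^*}(x_\kappa),
\]
all with $g_{T^*}<\gamma$. By \eqref{eq:branch}, $\operatorname{wt}(D(x^i)\setminus D(\hat x))<2/N$ and $\operatorname{wt}(D(y^j)\setminus D(\hat y))<2/N$. Let $\sigma_i=\operatorname{code}(\hat x^\frown\langle l,i\rangle)$ and $\sigma'_j=\operatorname{code}(\hat y^\frown\langle l,j\rangle)$. The $\sigma_i$ are pairwise distinct, and so are the $\sigma'_j$. Since $\hat x$ and $\hat y$ have fewer than $2^l$ $l$-entries, Lemma~\ref{lem:tickets} gives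
\begin{equation}\label{eq:short}
X\supset x^i\Rightarrow K_X(\sigma_i)\le h,\qquad Y\supset y^j\Rightarrow K_Y(\sigma'_j)\le h .
\end{equation}

\emph{Step 2: a frozen list for each square.} Let $e\in\{1,2\}$ and let $S=I\times J$ be a square for the parameters $k,s$. Let $\psi_0$ be $\varphi_e$ followed by a listing of
\[
\bigcup_{i\in I}D(x^i)\ \cup\ \bigcup_{j\in J}D(y^j)\ \cup\bigcup_{\kappa\ne\mu,\nu}D(x'_\kappa).
\]
All $x^i$ extend $\hat x$, so the growth from $x_\mu$ to $\hat x$ is paid once and only the growth from $\hat x$ to $x^i$ is paid $s$ times; the same holds on the other side. As $D(x_\kappa)\subseteq\operatorname{ran}\varphi_e$ for all $\kappa$,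
\begin{align*}
\operatorname{wt}(\operatorname{ran}\psi_0)&\le\operatorname{wt}(\operatorname{ran}\varphi_e)+\operatorname{wt}(D(\hat x)\setminus D(x_\mu))+\operatorname{wt}(D(\hat y)\setminus D(x_\nu))\\
&\qquad+\sum_{\kappa\ne\mu,\nu}\operatorname{wt}(D(x'_\kappa)\setminus D(x_\kappa))+2s\cdot\frac2N\\
&\le\operatorname{wt}(\operatorname{ran}\varphi_e)+\sum_\kappa g_T(x_\kappa)+\theta<w_e ,
\end{align*}
where the second inequality uses Lemma~\ref{lem:potential}(a) and $4s/N\le\theta$. Apply Lemma~\ref{lem:freeze} to $n_0,w_e,\delta,\psi_0$ and call the result $\varphi_e^S,q_e^S$. Then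
\begin{equation}\label{eq:margin}
\operatorname{wt}(\operatorname{ran}\varphi_e^S)+\delta<q^S_e\le w_e+\theta<q_e .
\end{equation}

\emph{Step 3: choice of squares.} For a finite set $V$ of strings let $P(V)=\{i<k:\sigma_i\in V\}$ and $Q(V)=\{j<k:\sigma'_j\in V\}$. If $|V|\le R$ then $|P(V)|,|Q(V)|\le R$, by the distinctness noted in Step 1. Let $L_e(S)$ be the family of all $P(V)\times Q(V)$ with $\operatorname{code}(V)\in M_{n_0}(\varphi^S_e)$, $|V|\le R$ and $P(V),Q(V)\ne\emptyset$. It consists of at most $m$ rectangles. Lemma~\ref{lem:rect} gives squares $S_1,S_2$ and a point $(i,j)\in S_1\cap S_2$ in no rectangle of $L_1(S_1)\cap L_2(S_2)$. In particular,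
\begin{equation}\label{eq:noV}
\text{no $V$ has }|V|\le R,\quad\sigma_i,\sigma'_j\in V,\quad\operatorname{code}(V)\in M_{n_0}(\varphi_1^{S_1})\cap M_{n_0}(\varphi_2^{S_2}),
\end{equation}
for $P(V)\times Q(V)$ would be such a rectangle.

\emph{Step 4: the new condition.} Let $p'$ have stems $x^i$ at $\mu$, $y^j$ at $\nu$ and $x'_\kappa$ at the other $\kappa$, closed scales $T^*$, lists $\varphi_e^{S_e}$ and budgets $q_e^{S_e}$. Since $(i,j)\in S_e$, the list $\varphi_e^{S_e}$ covers $D(x^i)$, $D(y^j)$ and all $D(x'_\kappa)$. The new potentials add up to less than $|\Lambda|\gamma=\delta$, so $\operatorname{load}_e(p')<q_e^{S_e}$ by \eqref{eq:margin}. Thus $p'$ is a condition. Since $l\notin T$ we have $x^i\in\operatorname{Ext}_T(x_\mu)$ and $y^j\in\operatorname{Ext}_T(x_\nu)$, and $q_e^{S_e}<q_e$; so $p'\le p$.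

Suppose $X\supset x^i$, $Y\supset y^j$, $W_e\supset\varphi_e^{S_e}$ respects $q_e^{S_e}$, and $Z$ satisfies \eqref{eq:between}. By \eqref{eq:short}, $K^Z(\sigma_i),K^Z(\sigma'_j)\le h+d=u$. Lemma~\ref{lem:bundle} gives $V\ni\sigma_i,\sigma'_j$ with $|V|\le R$ and $K^Z(\operatorname{code}(V))\le n_0-c$. So $K_{W_e}(\operatorname{code}(V))\le n_0$ for $e=1,2$, which means that $\operatorname{code}(V)\in M_{n_0}(W_e\restriction r)$ for all large $r$. For $r\ge|\varphi_e^{S_e}|$ the sequence $W_e\restriction r$ extends $\varphi_e^{S_e}$ and its range has weight below $q_e^{S_e}$, so $M_{n_0}(W_e\restriction r)=M_{n_0}(\varphi_e^{S_e})$ by \eqref{eq:frozen}. This contradicts \eqref{eq:noV}. Hence $p'$ settles $(\mu,\nu,c,d)$.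

\emph{Effectivity.} The suprema in the definition of $g_T$ and in \eqref{eq:branch} are suprema of $A$-computable rationals in $[0,1]$ over computably enumerable sets of sequences. Whether such a supremum exceeds a given rational is a question that $A'$ decides, so $A'$ approximates it to any precision, uniformly, by bisection. Therefore $A'$ can confirm any true strict inequality between finite sums of such numbers and rationals. In this way $A'$ finds $\theta,w_1,w_2$ by search, then computes the parameters, finds $\hat x$ and $\hat y$ by searching for sequences for which the strict inequality \eqref{eq:branch} is confirmed, and finds $x^i,y^j,x'_\kappa$ with $g_{T^*}<\gamma$. The searches terminate because the objects exist. Step 2 is $A'$-computable by Lemma~\ref{lem:freeze}, and Step 3 is a finite check on $A$-computable data.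
\end{proof}

\section{Proof of Theorem~\ref{thm:main}}\label{sec:construction}

We build conditions $p_n$ over $\Lambda=2^n$, the set of binary strings of length $n$, alternately settling requirements and splitting every stem in two. Splitting counts each potential twice, so the potentials are first made smaller than the spare budget. (For Theorem~\ref{thm:pair} alone one can keep $A=\emptyset$ and $\Lambda=\{0,1\}$ throughout, start from two empty stems with budgets $3$, and omit the splitting.)

Let $p_0$ have the empty stem, $T=\emptyset$, lists $\varphi_e$ consisting of one request of weight $1/2$, and budgets $q_e=2$. This is a condition, as $D(\emptyset)=\emptyset$ and the load is at most $3/2$. Given $p_n$, proceed in three steps.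
\begin{enumerate}
\item[(1)] Apply Lemma~\ref{lem:main} successively for all $\mu\ne\nu$ in $2^n$ and all $c,d\le n$. The result $p_n^*=((x_\kappa)_{\kappa\in2^n},T,\varphi_1,\varphi_2,q_1,q_2)$ settles all these $(\mu,\nu,c,d)$.
\item[(2)] Let $\eta>0$ be rational with $\operatorname{load}_e(p^*_n)<q_e-\eta$ for $e=1,2$. By Lemma~\ref{lem:potential}(b) choose $x'_\kappa\in\operatorname{Ext}_T(x_\kappa)$ of length at least $n$ with $\sum_\kappa g_T(x'_\kappa)<\eta$. Extend $\varphi_e$ to $\varphi'_e$ by listing all $D(x'_\kappa)$ and then repeating an old entry until the length is at least $n$; the lists are nonempty from $p_0$ on. By Lemma~\ref{lem:extend}, $\operatorname{wt}(\operatorname{ran}\varphi'_e)+\sum_\kappa g_T(x'_\kappa)<q_e-\eta$.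
\item[(3)] Choose $v_0\ne v_1$ with scales outside $T$, put $x_{\kappa0}=x'_\kappa{}^\frown v_0$ and $x_{\kappa1}=x'_\kappa{}^\frown v_1$, and extend $\varphi'_e$ to $\varphi''_e$ by listing all $D(x_{\kappa0})\cup D(x_{\kappa1})$. Applying Lemma~\ref{lem:potential}(a) to each of the two extensions of each $x'_\kappa$,
\[
\operatorname{wt}(\operatorname{ran}\varphi''_e)+\sum_\kappa\bigl(g_T(x_{\kappa0})+g_T(x_{\kappa1})\bigr)\le\operatorname{wt}(\operatorname{ran}\varphi'_e)+2\sum_\kappa g_T(x'_\kappa)<(q_e-\eta)+\eta .
\]
So the new stems and lists, with the same $T,q_1,q_2$, form a condition $p_{n+1}$ over $2^{n+1}$.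
\end{enumerate}
Step (1) is computable in $A'$ by Lemma~\ref{lem:main}, steps (2) and (3) by the search for strict inequalities described in its proof. So the sequence $(p_n,p^*_n)$ is computable in $A'$.

Along the construction the lists increase, the budgets do not increase, and for $\alpha\in2^\omega$ the stems of $p_n$, $p_n^*$ at $\alpha\restriction n$ and of $p_{n+1}$ at $\alpha\restriction(n+1)$ extend one another in this order. By step (2) all lengths tend to infinity. Let $\tilde X_\alpha\in\omega^\omega$ be the union of the stems at $\alpha\restriction n$, let $\tilde W_e\in\omega^\omega$ be the union of the $e$-th lists, and let $X_\alpha$ and $W_e$ be the graphs of $A\oplus\tilde X_\alpha$ and $A\oplus\tilde W_e$. Then $K^{X_\alpha}=K_{\tilde X_\alpha}+O(1)$ and $K^{W_e}=K_{\tilde W_e}+O(1)$. All these sets compute $A$. The first $n$ values of $\tilde X_\alpha$ and of $\tilde W_e$ can be read off $p_{n+1}$ and $\alpha\restriction(n+1)$, so $W_1\oplus W_2\le_TA'$ and $X_\alpha\le_TA'\oplus\alpha$ uniformly in $\alpha$.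

Each $\tilde W_e$ respects the $e$-th budget $q_e$ of every condition $p$ in the construction. Indeed, given $r$, take a later condition whose list $\varphi'_e$ has length at least $r$; its budget $q'_e$ satisfies $\operatorname{wt}(\operatorname{ran}(\tilde W_e\restriction r))\le\operatorname{wt}(\operatorname{ran}\varphi'_e)<q'_e\le q_e$.

\emph{Proof of (i).} The set $D(\tilde X_\alpha)$ is the union of the sets $D(x)$ over the stems $x$ at $\alpha\restriction n$, and each of these is contained in the range of a list. So $\mathcal D^{A\oplus\tilde X_\alpha}=D(\tilde X_\alpha)\subseteq\operatorname{ran}\tilde W_e$. The set $\operatorname{ran}\tilde W_e$ is c.e.\ in $A\oplus\tilde W_e$, and its weight is at most $2$ because $\tilde W_e$ respects the budget of $p_0$. Proposition~\ref{prop:cover} gives $A\oplus\tilde X_\alpha\le_{LK}A\oplus\tilde W_e$, that is, $X_\alpha\le_{LK}W_e$.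

\emph{Proof of (ii).} Let $\alpha\ne\beta$ and suppose $X_\alpha,X_\beta\le_{LK}Z\le_{LK}W_1,W_2$. Then for some $c,d\in\omega$ the inequalities \eqref{eq:between} hold for $\tilde X_\alpha,\tilde X_\beta,\tilde W_1,\tilde W_2$ and $Z$. Take $n\ge c,d$ with $\alpha\restriction n\ne\beta\restriction n$. The condition $p^*_n$ settles $(\alpha\restriction n,\beta\restriction n,c,d)$. But $\tilde X_\alpha$ and $\tilde X_\beta$ extend its stems at $\alpha\restriction n$ and $\beta\restriction n$, and $\tilde W_e$ extends its $e$-th list and respects its $e$-th budget. This is the configuration that the definition of settling excludes.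

This proves Theorem~\ref{thm:main}, and with it Theorem~\ref{thm:pair} and Corollary~\ref{cor:cons}. \qed

\begin{thebibliography}{1}

\bibitem{source}
\emph{Algorithmic randomness and measures of complexity},
\texttt{https://api.newton.ac.uk/website/v0/events/preprints/NI12073}.

\end{thebibliography}
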